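# Covering the integer solutions of $x_1^3+x_2^3+x_3^3+x_4^3=0$ by polynomial families

## 1. Four cubic forms and a triple that forces a common factor

Everything in these notes turns on one construction. Take the four cubic forms
$$T=uvw,\quad D=w(w^2+3u^2+3v^2),\quad E=u(3u^2+v^2+w^2),\quad G=v(9u^2+3v^2+w^2), \tag{1}$$
and put $\Phi=\Phi(u,v,w)=(T,D,E,G)$. There are three ways to make all four entries vanish at once.

**Vanishing rules (2).** Let $u,v,w$ be elements of a commutative ring and $I$ an ideal of it. All four entries of $\Phi(u,v,w)$ lie in $I$ if one of the following holds: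

1. $u\in I$ and $w^2+3v^2\in I$;
2. $v\in I$ and $w^2+3u^2\in I$;
3. $w\in I$ and $v^2+3u^2\in I$.

Read this off from (1). In each case $T\in I$. In case 1, $E\in I$ because of the factor $u$, while $D=w(w^2+3v^2)+3u^2w$ and $G=v(3v^2+w^2)+9u^2v$. In case 2, $G\in I$ because of the factor $v$, while $D=w(w^2+3u^2)+3v^2w$ and $E=u(3u^2+w^2)+uv^2$. In case 3, $D\in I$ because of the factor $w$, while $E=u(3u^2+v^2)+uw^2$ and $G=3v(3u^2+v^2)+vw^2$.

Now we build a triple of polynomials that satisfies all three rules at once, each for its own modulus. Let $R=\mathbb Z[r_i,s_i,\lambda_i,z_i: i=1,2,3]$, a polynomial ring in $12$ variables, put $\epsilon_i=r_i^2+3s_i^2$ and $\epsilon=\epsilon_1\epsilon_2\epsilon_3$, and set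
$$\begin{aligned}
U&=\epsilon_1\epsilon_3\lambda_2r_2+\epsilon_1\epsilon_2\lambda_3r_3+\epsilon z_1,\\
V&=\epsilon_2\epsilon_3\lambda_1r_1+3\epsilon_1\epsilon_2\lambda_3s_3+\epsilon z_2,\\
\Omega&=3\epsilon_2\epsilon_3\lambda_1s_1+3\epsilon_1\epsilon_3\lambda_2s_2+\epsilon z_3.
\end{aligned}\tag{3}$$

**Lemma 1.** Each of the four entries of $\Phi(U,V,\Omega)$ is divisible by $\epsilon$ in $R$.

*Proof.* Modulo $\epsilon_1$ we have $U\equiv 0$, $V\equiv\epsilon_2\epsilon_3\lambda_1r_1$ and $\Omega\equiv3\epsilon_2\epsilon_3\lambda_1s_1$, so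
$$\Omega^2+3V^2\equiv(\epsilon_2\epsilon_3\lambda_1)^2(9s_1^2+3r_1^2)=3(\epsilon_2\epsilon_3\lambda_1)^2\epsilon_1\equiv0 .$$
Rule 1 applies with $I=(\epsilon_1)$. Modulo $\epsilon_2$ we have $V\equiv0$, $U\equiv\epsilon_1\epsilon_3\lambda_2r_2$, $\Omega\equiv3\epsilon_1\epsilon_3\lambda_2s_2$, so $\Omega^2+3U^2\equiv3(\epsilon_1\epsilon_3\lambda_2)^2\epsilon_2\equiv0$, and rule 2 applies. Modulo $\epsilon_3$ we have $\Omega\equiv0$, $U\equiv\epsilon_1\epsilon_2\lambda_3r_3$, $V\equiv3\epsilon_1\epsilon_2\lambda_3s_3$, so $V^2+3U^2\equiv3(\epsilon_1\epsilon_2\lambda_3)^2\epsilon_3\equiv0$, and rule 3 applies. Thus each entry is divisible by each $\epsilon_i$.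

It remains to pass from the three factors to their product. The polynomial $\epsilon_i$ is monic of degree $2$ in $r_i$, and it has no root in the field of rational functions in the other variables, because $-3$ is not a square there. By Gauss's lemma it is irreducible in $R$. Since $R$ is a UFD, $\epsilon_i$ is prime. The three primes involve different variables and the units of $R$ are $\pm1$, so they are pairwise non-associate, and an element divisible by all three is divisible by $\epsilon$. $\square$

Finally, let $B$ be the linear map $(T,D,E,G)\mapsto(h_1,h_2,h_3,h_4)$ with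
$$\begin{aligned}h_1&=6T-D+3E+G, & h_2&=6T-D-3E-G,\\ h_3&=6T+D+3E-G, & h_4&=6T+D-3E+G,\end{aligned}\tag{4}$$
and define, with a thirteenth variable $m$,
$$H=\frac{B\,\Phi(U,V,\Omega)}{\epsilon}\in R^4,\qquad W=mH. \tag{5}$$

By Lemma 1, $W$ is a $4$-tuple of polynomials with integer coefficients in $13$ variables. We shall see that $\sum_iW_i^3=0$ identically, and that every integer solution of $x_1^3+x_2^3+x_3^3+x_4^3=0$ is $\frac1{288}$ times a value of $W$. This is what the construction is for.

## 2. Polynomial families and the statement for the cubic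

**Definition.** A set $X\subset\mathbb Z^k$ is a *polynomial family* (with $m$ parameters) if there is a $k$-tuple $P$ of polynomials with integer coefficients in $m$ variables such that $P(\mathbb Z^m)=X$. The set $X$ is *covered by a finite set of polynomials* if it is a finite union of polynomial families $P^{(j)}(\mathbb Z^{m_j})$, possibly with different numbers of variables.

The condition is two-sided: every point of $X$ must be a value, and every value must lie in $X$. For instance, any finite set is a finite union of (constant) families. The set of positive integers is one family, namely the values of $1+a^2+b^2+c^2+d^2$, by Lagrange's four-square theorem.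

From now on, in Sections 2 to 8, let $X\subset\mathbb Z^4$ be the set of all integer solutions of
$$x_1^3+x_2^3+x_3^3+x_4^3=0. \tag{6}$$
Is $X$ a finite union of polynomial families? The question is taken from "For The Solutions Of Diophantine Equations And Arithmetic Groups" (https://annals.math.princeton.edu/wp-content/uploads/annals-v171-n2-p07-p.pdf). The answer is yes.

**Theorem 1.** There is a $4$-tuple $W$ of polynomials with integer coefficients in $13$ variables, with $W(\mathbb Z^{13})\subset X$, such that
$$X=\{\,y/288:\ y\in W(\mathbb Z^{13}),\ 288\mid y\,\}. \tag{7}$$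
Consequently:

(a) $X$ is a union of at most $288^{13}$ polynomial families with $13$ parameters each.

(b) $X$ is the image of $\mathbb Z^s$, for some $s$, under a single $4$-tuple of integer-valued polynomials with rational coefficients.

A polynomial with rational coefficients is *integer-valued* if it takes integer values at all integer points; $t(t+1)/2$ is an example.

Some solutions are easy to cover. If $x_1+x_2=0$, then $x_3^3=-x_4^3$, so $x_3+x_4=0$. These solutions are the values of $(a,-a,b,-b)$, a family with two parameters, and permuting coordinates gives two more such families. The solution $(3,4,5,-6)$ is not of this kind, since $27+64+125=216$.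

To see what has to be controlled in general, try two easier equations. Call an integer vector *primitive* if its entries have gcd $1$; the *content* of a nonzero integer vector is the gcd of its entries.

Take first $xy=z^2$. A nonzero integer solution is proportional to $(a^2,b^2,ab)$ with $(a,b)$ primitive: use $(a:b)=(x:z)$ if $x\neq0$, and $(0:1)$ if $x=0$, which forces $z=0$. For primitive $(a,b)$ the content of $(a^2,b^2,ab)$ is $1$. Hence every solution is exactly $m(a^2,b^2,ab)$, and the solution set is one polynomial family.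

Take next $x^2+y^2=z^2$. For a nonzero solution with $x+z\ne0$, put $(a,b)=(x+z,y)$. Then
$$(a^2-b^2,\ 2ab,\ a^2+b^2)=2(x+z)\,(x,y,z).$$
If $x+z=0$, then $y=0$ and $(a,b)=(0,1)$ works. So each nonzero solution is proportional to $(a^2-b^2,2ab,a^2+b^2)$ with $(a,b)$ primitive. The content of this vector divides both $2a^2$ and $2b^2$, hence divides $2$. Consequently twice any solution has the form $m(a^2-b^2,2ab,a^2+b^2)$ with integer $m$. A bounded content costs only a division by a constant, and such a division is harmless, as the following lemma shows.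

**Lemma 2.** Let $W\in\mathbb Z[t_1,\dots,t_n]^k$ and $M\ge1$. Then $\{y/M:\ y\in W(\mathbb Z^n),\ M\mid y\}$ is a union of at most $M^n$ polynomial families with $n$ parameters each.

*Proof.* Whether $M\mid W(t)$ depends only on $t$ modulo $M$. Let $\rho\in\{0,\dots,M-1\}^n$ with $M\mid W(\rho)$. As polynomials in $t$ we have $W(\rho+Mt)-W(\rho)\in M\,\mathbb Z[t]^k$, so $W(\rho+Mt)/M$ has integer coefficients. Its values are the vectors $W(t')/M$ with $t'\equiv\rho\pmod M$. The union over all such $\rho$ is the set in question, and there are at most $M^n$ of them. $\square$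

So formula (7) implies (a), with $M=288$ and $n=13$. The plan for (6) is to find a parametrization of the rational points and then to look at contents.

## 3. The cubic surface as a $3\times3$ determinant

**Step 1: the rational points.** This step shows that every nonzero solution is proportional to $B\Phi(u,v,w)$ for some integers $u,v,w$, and that all these vectors are solutions. We write the cubic form as the determinant of a matrix of linear forms. A point of the surface then gives a vector in the kernel of the matrix, and conversely the kernel vector determines the point by linear algebra.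

*Inverting $B$.* From (4),
$$\begin{gathered}h_1+h_2+h_3+h_4=24T,\qquad h_3+h_4-h_1-h_2=4D,\\ h_1-h_2+h_3-h_4=12E,\qquad h_1-h_2-h_3+h_4=4G. \end{gathered}\tag{8}$$
So $B$ is invertible over $\mathbb Q$.

*The sum of cubes.* Put $p=6T-D$, $p'=6T+D$, $q=3E+G$, $q'=3E-G$. Then $h_1,h_2=p\pm q$ and $h_3,h_4=p'\pm q'$, so
$$\sum_i h_i^3=2\,(p^3+p'^3+3pq^2+3p'q'^2).$$
Here $p^3+p'^3=432T^3+36TD^2$. Also $q^2+q'^2=18E^2+2G^2$ and $q'^2-q^2=-12EG$, so
$$3(pq^2+p'q'^2)=18T(18E^2+2G^2)+3D(-12EG)=324TE^2+36TG^2-36DEG.$$
Adding these,
$$\sum_i h_i^3=72\,\bigl(12T^3+TD^2+9TE^2+TG^2-DEG\bigr).\tag{9}$$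

*The determinant.* For independent variables $T,D,E,G,u,v,w$ put
$$A=\begin{pmatrix}6T&D&-G\\ D&-2T&-E\\ G&-3E&2T\end{pmatrix},\qquad L=\begin{pmatrix}6u&v&0&-w\\-2v&u&-w&0\\2w&0&-3v&u\end{pmatrix}.$$
Then
$$A\,(u,v,w)^{\mathsf t}=L\,(T,D,E,G)^{\mathsf t}, \tag{10}$$
since the three rows on either side are
$$6uT+vD-wG,\qquad -2vT+uD-wE,\qquad 2wT-3vE+uG.$$
Expanding along the first row,
$$\det A=6T(-4T^2-3E^2)-D(2TD+EG)-G(-3DE+2TG),$$
that is,
$$\det A=-2\,\bigl(12T^3+TD^2+9TE^2+TG^2-DEG\bigr).\tag{11}$$
Comparing (9) and (11), $\sum_i h_i^3=-36\det A$.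

*The kernel of $L$.* Now let $T,D,E,G$ be the forms (1). Directly,
$$\begin{aligned}
vD-wG&=vw(-6u^2)=-6uT,\\
uD-wE&=uw\cdot2v^2=2vT,\\
uG-3vE&=uv(-2w^2)=-2wT.
\end{aligned}$$
These three equations say that
$$L(u,v,w)\,\Phi(u,v,w)^{\mathsf t}=0. \tag{12}$$
By (10), the matrix $A(\Phi)$ kills $(u,v,w)^{\mathsf t}$, which is a nonzero vector over the field $\mathbb Q(u,v,w)$. Hence $\det A(\Phi)=0$ as a polynomial, and (9) and (11) give
$$\sum_ih_i^3=0\quad\text{identically, for } h=B\Phi(u,v,w). \tag{13}$$

Next compute the $3\times3$ minors of $L$. Deleting column $1$ gives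
$$v(-uw)+(-w)(-3uv)=2uvw=2T.$$
Deleting column $2$ gives
$$6u(-uw)-w(6v^2+2w^2)=-2D.$$
Deleting column $3$ gives
$$6u\cdot u^2-v(-2uv)-w(-2uw)=2E.$$
Deleting column $4$ gives
$$6u(-3uv)-v(6v^2+2w^2)=-2G.$$
For real $(u,v,w)\neq0$ these are not all zero: $D=0$ forces $w=0$, because $w^2+3u^2+3v^2>0$; likewise $E=0$ forces $u=0$ and $G=0$ forces $v=0$. So for real $(u,v,w)\ne0$ the matrix $L(u,v,w)$ has rank $3$, and its kernel is the line spanned by $\Phi(u,v,w)\neq0$.

**Lemma 3.** For every $0\ne x\in X$ there is a primitive $(u,v,w)\in\mathbb Z^3$ with $x\in\mathbb Q^*\cdot B\Phi(u,v,w)$.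

*Proof.* Let $(T',D',E',G')=B^{-1}x\in\mathbb Q^4\setminus\{0\}$. Since $\sum x_i^3=0$, (9) and (11) give $\det A(T',D',E',G')=0$. So some nonzero rational vector is killed by this matrix, and after scaling it is a primitive $(u,v,w)\in\mathbb Z^3$. By (10), $L(u,v,w)(T',D',E',G')^{\mathsf t}=0$, so $(T',D',E',G')$ is a nonzero rational multiple of $\Phi(u,v,w)$. Apply $B$. $\square$

Run this on $x=(3,4,5,-6)$. By (8), $24T'=6$, $4D'=-8$, $12E'=10$, $4G'=-12$, so $12\cdot(T',D',E',G')=(3,-24,10,-36)$. The kernel equations for this vector, divided by $6,-2,-6$, are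
$$3u-4v+6w=0,\qquad 12u+3v+5w=0,\qquad 6u+5v-w=0,$$
with primitive solution $(u,v,w)=(2,-3,-3)$. Now $\Phi(2,-3,-3)=(18,-144,60,-216)=6\,(3,-24,10,-36)$, and $B(3,-24,10,-36)=(36,48,60,-72)=12\,(3,4,5,-6)$. So here $B\Phi(u,v,w)=72x$.

## 4. The content of $B\Phi(u,v,w)$ is unbounded

The approach suggested by the two quadratic equations is to use the four-parameter tuple $m\,B\Phi(u,v,w)$ and to divide by a fixed constant $M$. It fails, and we can say exactly where.

**Proposition 4.** There is no $M\ge1$ such that $Mx\in\{mB\Phi(u,v,w):m,u,v,w\in\mathbb Z\}$ for all $x\in X$.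

*Proof.* First, for real $(T,D,E,G)\ne0$ the matrix $A$ has rank at least $2$. Its minors on rows and columns $\{2,3\}$, $\{1,2\}$, $\{1,3\}$ are $-4T^2-3E^2$, $-12T^2-D^2$ and $12T^2+G^2$, and they vanish together only at $0$.

Let $n\ge1$ and $(u,v,w)=(n^2+3,1,n)$, a primitive vector. Here $u=n^2+3=w^2+3v^2$, so by vanishing rule 1 the number $n^2+3$ divides every entry of $\Phi(u,v,w)$. Write $B\Phi(u,v,w)=Cx_0$ with $x_0$ primitive and $C$ an integer; then $(n^2+3)\mid C$ and $x_0\in X$ by (13). Suppose $Mx_0=mB\Phi(u',v',w')$ with integers $m,u',v',w'$. Then $\Phi(u',v',w')$ is a nonzero multiple of $\Phi(u,v,w)$, so by (10) and (12) both $(u',v',w')$ and $(u,v,w)$ lie in the kernel of $A(\Phi(u,v,w))$. This kernel is a line, and $(u,v,w)$ is primitive, so $(u',v',w')=j(u,v,w)$ with $j\in\mathbb Z$. Hence $Mx_0=mj^3Cx_0$ and $(n^2+3)\mid M$. No $M$ satisfies this for every $n$. $\square$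

For $n=2$ we get $(u,v,w)=(7,1,2)$ and
$$\Phi=(14,308,1064,448)=14\,(1,22,76,32),\qquad B(1,22,76,32)=(244,-276,224,-168)=4\,(61,-69,56,-42).$$
Indeed $61^3+56^3=402597=69^3+42^3$. The unwanted factor $7$ comes from $\gcd(u,w^2+3v^2)$.

So triples $(u,v,w)$ in which $u$ and $w^2+3v^2$ share a large factor really occur, and the factor must be divided out by a polynomial identity. Two facts make this possible. The vanishing rules (2) are, up to the primes $2$ and $3$, the only source of content. And an integer $e$ prime to $6$ that divides $w^2+3v^2$, with $v,w$ prime to $e$, is itself of the form $r^2+3s^2$, with $(v,w)\equiv\lambda(r,3s)\pmod e$. The second fact makes the divisibility condition polynomial in parameters, and this is why (3) looks as it does. We now prove both facts.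

## 5. All the content comes from three gcds, up to a divisor of $12$

**Step 2: locating the content.** This step computes $d=\gcd(T,D,E,G)$ for a primitive triple, up to a bounded factor.

Let $(u,v,w)\in\mathbb Z^3$ be primitive, $(T,D,E,G)=\Phi(u,v,w)$, which is nonzero, and $d=\gcd(T,D,E,G)\ge1$. Let $e_1,e_2,e_3\geq 1$ be the largest divisors prime to $6$ of
$$\gcd(u,\,w^2+3v^2),\qquad \gcd(v,\,w^2+3u^2),\qquad \gcd(w,\,v^2+3u^2)$$
respectively. These gcds are nonzero: if, say, $u=0$ and $w^2+3v^2=0$, then $u=v=w=0$. Put $e=e_1e_2e_3$.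

**Lemma 5.** The number $e_1$ is prime to $vw$, $e_2$ is prime to $uw$, and $e_3$ is prime to $uv$. The $e_i$ are pairwise coprime, and $d=ce$ with $c\mid12$.

*Proof.* *Coprimality.* Let $p\ge5$ be a prime dividing $e_1$. Then $p\mid u$ and $p\mid w^2+3v^2$. If $p$ divided one of $v,w$, it would divide the other, since $p\ne3$, contradicting primitivity. So $e_1$ is prime to $vw$. For $e_2$ (with $p\mid v$ and $p\mid w^2+3u^2$) and $e_3$ (with $p\mid w$ and $p\mid v^2+3u^2$) the argument is the same. Since $e_2\mid v$ and $e_3\mid w$ while $e_1$ is prime to $vw$, $e_1$ is coprime to $e_2$ and to $e_3$. Since $e_3\mid w$ and $e_2$ is prime to $uw$, $e_2$ and $e_3$ are coprime.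

*Primes $p\ge5$.* We show $v_p(d)=v_p(e)$, where $v_p$ is the exponent of $p$. As the $e_i$ are pairwise coprime, $p^n\mid e$ with $n\ge1$ means $p^n\mid e_i$ for some $i$, and then the vanishing rules (2) give $p^n\mid d$. Conversely let $p^n\mid d$ with $n\ge1$. Then $p\mid T=uvw$.

Suppose $p\mid u$. Modulo $p$, the divisibility of $D$ and $G$ gives $w(w^2+3v^2)\equiv0$ and $v(3v^2+w^2)\equiv0$, and $v,w$ are not both divisible by $p$. So $p\mid w^2+3v^2$, and hence $p\nmid vw$ as above. From $p^n\mid T$ we get $p^n\mid u$. Then $p^n\mid G=9u^2v+v(3v^2+w^2)$ gives $p^n\mid 3v^2+w^2$. So $p^n\mid e_1$.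

Suppose $p\mid v$. Modulo $p$, $D$ and $E$ give $w(w^2+3u^2)\equiv0$ and $u(3u^2+w^2)\equiv0$, so $p\mid w^2+3u^2$ and $p\nmid uw$. From $T$ we get $p^n\mid v$, and from $E=u(3u^2+w^2)+uv^2$ we get $p^n\mid 3u^2+w^2$. So $p^n\mid e_2$.

Suppose $p\mid w$. Modulo $p$, $E$ and $G$ give $u(3u^2+v^2)\equiv0$ and $3v(3u^2+v^2)\equiv0$, so $p\mid3u^2+v^2$ and $p\nmid uv$. From $T$ we get $p^n\mid w$, and from $E=u(3u^2+v^2)+uw^2$ we get $p^n\mid3u^2+v^2$. So $p^n\mid e_3$.

*The prime $3$.* Suppose $9\mid d$. Since $D\equiv w^3\pmod3$, $3\mid w$. Then $E\equiv uv^2\pmod 3$, so $3\mid u$ or $3\mid v$. If $3\mid u$, then $3\nmid v$ by primitivity, and $G=9u^2v+3v^3+vw^2\equiv3v^3\not\equiv0\pmod9$. If $3\nmid u$, then $3\mid v$, and $E=3u^3+uv^2+uw^2\equiv3u^3\not\equiv0\pmod9$. Both are contradictions, so $9\nmid d$.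

*The prime $2$.* Suppose $8\mid d$. If exactly one of $u,v,w$ is odd, then $E$, $G$ or $D$ is odd according as it is $u$, $v$ or $w$, a contradiction. They are not all even, and not all odd since $T$ is even. So exactly one is even, and since $8\mid T$, that one is divisible by $8$. If it is $u$, then $D\equiv w(w^2+3v^2)\equiv4w\pmod8$. If it is $v$, then $D\equiv w(w^2+3u^2)\equiv4w\pmod8$. If it is $w$, then $E\equiv u(3u^2+v^2)\equiv4u\pmod8$. We used that odd squares are $1$ modulo $8$. In each case the value is nonzero modulo $8$, a contradiction, so $8\nmid d$.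

Since $e$ is prime to $6$, these three computations say $d=ce$ with $c\mid 4\cdot3=12$. $\square$

For $(7,1,2)$: $e_1=\gcd(7,7)=7$, $e_2=1$, and $\gcd(2,148)=2$ gives $e_3=1$. So $e=7$, $d=14$, $c=2$. For $(2,-3,-3)$ the three gcds are $2,3,3$, so $e=1$ and $c=d=6$.

## 6. Divisors of $b^2+3a^2$ and the ring $\mathbb Z[\omega]$

**Step 3: turning divisibility into parameters.** This step shows that the condition $e\mid b^2+3a^2$ is always explained by a representation $e=r^2+3s^2$, in the form needed for (3).

Recall that with $\omega=\frac{-1+\sqrt{-3}}2$ the ring $\mathbb Z[\omega]$ is a PID, and that for $\delta\neq0$ the index of the ideal $(\delta)$ is the norm $N(\delta)=\delta\bar\delta$. For $\theta=\sqrt{-3}=1+2\omega$ we have $N(r+s\theta)=r^2+3s^2$.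

**Lemma 6.** Let $e\ge1$ be prime to $6$, and let $a,b$ be integers prime to $e$ with $b^2+3a^2\equiv0\pmod e$. Then there are $r,s,\lambda\in\mathbb Z$ with $e=r^2+3s^2$, $a\equiv\lambda r$ and $b\equiv3\lambda s\pmod e$.

*Proof.* If $e=1$ take $(r,s,\lambda)=(1,0,0)$. Let $e>1$ and let $t\equiv ba^{-1}\pmod e$, so $t^2\equiv-3$. As $e$ is odd, $\tau=(-1+t)/2$ makes sense in $\mathbb Z/e$, and $\tau^2+\tau+1=(t^2+3)/4=0$. So $\omega\mapsto\tau$ defines a ring homomorphism $\varphi:\mathbb Z[\omega]\to\mathbb Z/e$. It is surjective, and $\varphi(\theta)=1+2\tau=t$. Its kernel is an ideal of index $e$, so it is $(\delta)$ with $N(\delta)=e$.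

We may take the generator in $\mathbb Z[\theta]$. Indeed $\mathbb Z[\theta]=\mathbb Z+2\omega\mathbb Z$ consists of the elements of $\mathbb Z[\omega]$ whose class in $\mathbb Z[\omega]/2=\mathbb F_4$ lies in $\mathbb F_2$. The nonzero classes are those of $1,\omega,\omega^2$. So one of $\delta,\omega\delta,\omega^2\delta$ has class in $\mathbb F_2$, and these all generate the same ideal. Replace $\delta$ by it and write $\delta=r+s\theta$. Then $e=r^2+3s^2$, and applying $\varphi$ gives $r+st\equiv0\pmod e$.

Next, $r$ is invertible modulo $e$. If a prime $p$ divided $r$ and $e$, then $p\mid3s^2$ and $p\ne3$, so $p\mid s$ and $p\mid\delta$. Then $\mathbb Z/e\cong\mathbb Z[\omega]/(\delta)$ would surject onto $\mathbb Z[\omega]/(p)\cong(\mathbb Z/p)^2$ as groups, which is impossible since $\mathbb Z/e$ is cyclic. From $3s^2\equiv-r^2$ we see that $s$ is invertible too. Now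
$$t\equiv-rs^{-1}\equiv-r^2(rs)^{-1}\equiv3s^2(rs)^{-1}\equiv3sr^{-1}\pmod e.$$
Choose $\lambda\equiv ar^{-1}$. Then $\lambda r\equiv a$ and $3\lambda s\equiv a\cdot3sr^{-1}\equiv at\equiv b\pmod e$. $\square$

For $e=7$, $a=1$, $b=2$ we can take $r=2$, $s=-1$, $\lambda=4$: $\lambda r=8\equiv1$ and $3\lambda s=-12\equiv2\pmod7$. The choice $r=2$, $s=1$ fails, since then $\lambda\equiv4$ and $3\lambda s\equiv5$. Only generators of the right prime above $7$ are allowed.

## 7. Every solution times $288$ is a value of $W$

**Step 4: covering.** This step puts the pieces together and proves (7).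

*Values of $W$ are solutions.* By (13) and (5), $\epsilon^3\sum_iH_i^3=0$ in the domain $R$, so $\sum_iH_i^3=0$ identically. Hence $W(\mathbb Z^{13})\subset X$.

**Proposition 7.** For each $x\in X$ we have $288x\in W(\mathbb Z^{13})$.

*Proof.* For $x=0$ take $m=0$. Let $x\ne0$. Take a primitive $(u,v,w)$ from Lemma 3, and $e_1,e_2,e_3,e,c$ from Lemma 5.

*Choice of $r_i,s_i,\lambda_i$.* Apply Lemma 6 to $e_1$ with $(a,b)=(v,w)$, to $e_2$ with $(a,b)=(u,w)$, and to $e_3$ with $(a,b)=(u,v)$. The hypotheses hold: the congruences are the definition of the $e_i$, and the coprimality is in Lemma 5. Call the resulting scalars $\lambda_1',\lambda_2',\lambda_3'$. As the $e_i$ are pairwise coprime, we can choose integers $\lambda_i$ with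
$$e_2e_3\lambda_1\equiv\lambda_1'\ (\mathrm{mod}\ e_1),\qquad e_1e_3\lambda_2\equiv\lambda_2'\ (\mathrm{mod}\ e_2),\qquad e_1e_2\lambda_3\equiv\lambda_3'\ (\mathrm{mod}\ e_3).$$
We obtain $e_i=r_i^2+3s_i^2$ and
$$\begin{aligned}
u&\equiv0, & (v,w)&\equiv e_2e_3\lambda_1(r_1,3s_1) &&(\mathrm{mod}\ e_1),\\
v&\equiv0, & (u,w)&\equiv e_1e_3\lambda_2(r_2,3s_2) &&(\mathrm{mod}\ e_2),\\
w&\equiv0, & (u,v)&\equiv e_1e_2\lambda_3(r_3,3s_3) &&(\mathrm{mod}\ e_3).
\end{aligned}\tag{14}$$

*Choice of $z_i$.* Consider
$$\begin{aligned}
&u-e_1e_3\lambda_2r_2-e_1e_2\lambda_3r_3,\\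
&v-e_2e_3\lambda_1r_1-3e_1e_2\lambda_3s_3,\\
&w-3e_2e_3\lambda_1s_1-3e_1e_3\lambda_2s_2.
\end{aligned}$$
The first is $0$ modulo $e_1$, since all three terms are. Modulo $e_2$ the last term vanishes and $u\equiv e_1e_3\lambda_2r_2$. Modulo $e_3$ the middle term vanishes and $u\equiv e_1e_2\lambda_3r_3$. The second is $0$ modulo $e_2$ since all three terms are; modulo $e_1$ only $v-e_2e_3\lambda_1r_1\equiv0$ is left, and modulo $e_3$ only $v-3e_1e_2\lambda_3s_3\equiv0$. The third is $0$ modulo $e_3$ since all three terms are; modulo $e_1$ only $w-3e_2e_3\lambda_1s_1\equiv0$ is left, and modulo $e_2$ only $w-3e_1e_3\lambda_2s_2\equiv0$. As the $e_i$ are pairwise coprime, all three numbers are divisible by $e$. So there are integers $z_1,z_2,z_3$ such that at this parameter point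
$$\epsilon=e,\qquad (U,V,\Omega)=(u,v,w).$$

*The value of $H$.* By Lemma 5, $\Phi(u,v,w)=ce\,\Phi_0$ with $\Phi_0\in\mathbb Z^4$ primitive. Hence at this point
$$H=\frac{B\Phi(u,v,w)}{e}=c\,B\Phi_0 .$$
Let $g$ be the content of $B\Phi_0$. By (8), $g$ divides $24T_0,4D_0,12E_0,4G_0$, where $\Phi_0=(T_0,D_0,E_0,G_0)$, so $g$ divides $24\gcd(T_0,D_0,E_0,G_0)=24$. Let $x_0$ be a primitive vector on the line $\mathbb Qx$. By Lemma 3, $B\Phi_0$ lies on this line, so $H=\pm cg\,x_0$, where $cg\mid12\cdot24=288$. Also $x=kx_0$ with $k\in\mathbb Z$. Therefore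
$$288x=\pm\frac{288k}{cg}\,H=W\quad\text{with } m=\pm\frac{288k}{cg}\in\mathbb Z .\qquad\square$$

*Proof of (7) and (a).* If $x\in X$, then $y=288x\in W(\mathbb Z^{13})$ by Proposition 7, and $x=y/288$. Conversely, if $y\in W(\mathbb Z^{13})\subset X$ and $288\mid y$, then $y/288$ is an integer vector and satisfies the homogeneous equation (6), so it lies in $X$. This is (7), and (a) follows by Lemma 2. So $X$ is a finite union of polynomial families. $\square$

Here is the example once more. For $x=(61,-69,56,-42)$ and $(u,v,w)=(7,1,2)$ we have $e_1=7$, $e_2=e_3=1$. Take $(r_1,s_1,\lambda_1)=(2,-1,4)$ and $(r_i,s_i,\lambda_i)=(1,0,0)$ for $i=2,3$. Then $U=7z_1$, $V=8+7z_2$, $\Omega=-12+7z_3$, so $(z_1,z_2,z_3)=(1,-1,2)$. At this point $H=\frac17B\Phi(7,1,2)=8x$, and $m=36$ gives $288x$.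

## 8. One integer-valued polynomial with image $X$

**Step 5: proof of (b).** By (7), $X$ is the set of $W(\rho)/288$ over the $\rho\in\mathbb Z^{13}$ with $288\mid W(\rho)$. This step parametrizes exactly those $\rho$ by one polynomial vector.

Note $288=32\cdot9$. For $Q\in\{32,9\}$ let $R_Q\subset(\mathbb Z/Q)^{13}$ be the set of zeros of $W$ modulo $Q$. It is nonempty, since $m=0$ gives zeros. It is finite, so there is a surjection $\{0,1\}^{s_Q}\to R_Q$ for some $s_Q$. Lift its values to $\mathbb Z^{13}$. Any function $\psi:\{0,1\}^{s}\to\mathbb Z^{13}$ is represented by the multilinear polynomial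
$$\sum_{\beta\in\{0,1\}^s}\psi(\beta)\prod_{\beta_i=1}b_i\prod_{\beta_i=0}(1-b_i),$$
which has integer coefficients. So we get $f_Q\in\mathbb Z[b_1,\dots,b_{s_Q}]^{13}$ whose values on $\{0,1\}^{s_Q}$, modulo $Q$, are exactly the elements of $R_Q$.

For $t\in\mathbb Z$, $t^{16}$ is $0$ modulo $32$ if $t$ is even, and $1$ if $t$ is odd, because $(\mathbb Z/32)^*$ has order $16$. Likewise $t^6$ is $0$ modulo $9$ if $3\mid t$ and $1$ otherwise, because $(\mathbb Z/9)^*$ has order $6$. Finally $225\equiv1\pmod{32}$, $225\equiv0\pmod9$, $64\equiv0\pmod{32}$ and $64\equiv1\pmod9$. Put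
$$g=225\,f_{32}(t_1^{16},t_2^{16},\dots)+64\,f_9(t_1'^6,t_2'^6,\dots)+288z,\qquad z=(z_1,\dots,z_{13}),$$
with new independent variables $t_i,t_i',z_i$. At integers, $g\equiv f_{32}(t_1^{16},\dots)\pmod{32}$ lies in $R_{32}$ modulo $32$, and $g\equiv f_9(t_1'^6,\dots)\pmod 9$ lies in $R_9$ modulo $9$, so $288\mid W(g)$. Conversely, let $288\mid W(\rho)$. Then $\rho$ modulo $32$ is in $R_{32}$ and $\rho$ modulo $9$ is in $R_9$. Choose $t_i\in\{0,1\}$ and $t_i'\in\{0,1\}$ so that the first two terms of $g$ agree with $\rho$ modulo $32$ and modulo $9$, hence modulo $288$, and then choose $z$ so that $g=\rho$. So $g$ takes exactly the values $\rho$ with $288\mid W(\rho)$. Hence $W(g)/288$ is a $4$-tuple of integer-valued polynomials with rational coefficients, in $s=s_{32}+s_9+13$ variables, and its image is $X$. This proves (b) and finishes the proof of Theorem 1. $\square$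

## 9. Forms that cut out finitely many reduced points

Over $\overline{\mathbb Q}$ the vanishing rules (2), with $I=0$, describe six points of the plane. If $T=0$, one of $u,v,w$ is $0$; inspecting the other forms in (1) in each of the three cases shows that the common zeros of $T,D,E,G$ are
$$Z=\{(0:1:\pm\sqrt{-3}),\ (1:0:\pm\sqrt{-3}),\ (1:\pm\sqrt{-3}:0)\}. \tag{15}$$
In these terms, content arises when $(u:v:w)$ is congruent to a point of $Z$ modulo something, and (3) is a triple built to be near all the points of $Z$, with moduli that are themselves parameters. The following theorem carries this out in general.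

Recall the blow-up in the form we use. Let $F_0,\dots,F_n$ be forms of the same degree whose common zero scheme is the finite reduced set $Z\subset\mathbb P^r$. Then $\mathrm{Bl}_Z\mathbb P^r$ is the closure in $\mathbb P^r\times\mathbb P^n$ of the graph of $v\mapsto F(v)=(F_0(v):\dots:F_n(v))$ on $\mathbb P^r\setminus Z$. The projection to $\mathbb P^n$ is the induced morphism. The fibre over $q\in Z$ is the projective space of tangent directions at $q$. Because the local ideal generated by the $F_j$ is the maximal ideal $\mathfrak m_q$, their linear parts span $\mathfrak m_q/\mathfrak m_q^2$, and the direction of $t$ is sent to the point with coordinates $\sum_lt_l\,\partial_lF_j(q)$, the coefficient of $\tau$ in $F_j(q+\tau t)$.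

**Theorem 2.** Let $r\ge1$. Let $Z\subset\mathbb P^r(\overline{\mathbb Q})$ be a finite $\mathrm{Gal}(\overline{\mathbb Q}/\mathbb Q)$-stable set. Let $F_0,\dots,F_n\in\mathbb Z[v_0,\dots,v_r]$ be forms of the same degree $\kappa\ge1$ whose common zero scheme in $\mathbb P^r$ is exactly $Z$ with its reduced structure. Let $S\subset\mathbb P^n$ be the (closed) image of the induced morphism $\mathrm{Bl}_Z\mathbb P^r\to\mathbb P^n$. Assume that $\mathrm{Bl}_Z\mathbb P^r(\mathbb Q)\to S(\mathbb Q)$ is surjective (e.g. the morphism is a closed immersion). Then the set $X_S\subset\mathbb Z^{n+1}$ of all integer points of the affine cone over $S$ is a finite union of polynomial families.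

**Corollary.** Let $f\in\mathbb Z[x_1,\dots,x_4]$ be a cubic form defining a smooth surface $S$ whose $27$ lines include six pairwise skew lines forming a Galois-stable set. Then the set of integer solutions of $f=0$ is a finite union of polynomial families.

A small example shows the hypotheses at work. Let $r=2$ and $F=(v_0v_1,\,v_0v_2,\,v_1v_2,\,v_2^2)$. The common zeros are $q_1=(1:0:0)$ and $q_2=(0:1:0)$. Near $q_1$, with $v_0=1$, the forms generate $(v_1,v_2)$, and near $q_2$, with $v_1=1$, they generate $(v_0,v_2)$, so the zero scheme is reduced. The image lies on the quadric $x_0x_3=x_1x_2$, and equals it, since the map is injective where $v_2\ne0$. Rational points lift: if $x_3\ne0$, take $v=(x_1,x_2,x_3)$, for which $F(v)=x_3(x_0,x_1,x_2,x_3)$. The points with $x_3=0$ are $(x_0:x_1:0:0)$ and $(x_0:0:x_2:0)$, and these lines are the images of the directions at $q_1$ and at $q_2$. Now take integer variables $\delta_1,\delta_2,\lambda_1,\lambda_2,z_0,z_1,z_2$ and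
$$V=\delta_2\lambda_1(1,0,0)+\delta_1\lambda_2(0,1,0)+\delta_1\delta_2(z_0,z_1,z_2).$$
With $A=\lambda_1+\delta_1z_0$ and $A'=\lambda_2+\delta_2z_1$ we have $V=(\delta_2A,\delta_1A',\delta_1\delta_2z_2)$ and
$$\frac{F(V)}{\delta_1\delta_2}=(AA',\ A\delta_2z_2,\ A'\delta_1z_2,\ \delta_1\delta_2z_2^2),$$
again with integer coefficients. The factors $\delta_i$ play the role of the $\epsilon_i$ of Section 1.

Theorem 2 also applies to (6), with $r=2$, $F=B\Phi$ and $Z$ as in (15). The zero scheme is reduced: at $(0:1:\theta)$ with $\theta=\pm\sqrt{-3}$, in the chart $v=1$, the linear part of $T=uw$ is $\theta\,du$ and that of $G=9u^2+3+w^2$ is $2\theta\,dw$. At $(1:0:\theta)$, in the chart $u=1$, the linear part of $T=vw$ is $\theta\,dv$, and that of $E=3+v^2+w^2$ is $2\theta\,dw$. At $(1:\theta:0)$, in the chart $u=1$, the linear part of $T=vw$ is $\theta\,dw$, and that of $E$ is $2\theta\,dv$. In each case they are independent. The image $S$ lies on the smooth, hence irreducible, surface (6). It has dimension $2$: at a real point $(u,v,w)$ the matrix $A(\Phi(u,v,w))$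 has rank $2$ by the proof of Proposition 4, so by (10) and (12) the fibre over $B\Phi(u,v,w)$ of the map on $\mathbb P^2\setminus Z$ is a single point. So $S$ is the whole surface, and rational points lift by Lemma 3. In this sense Theorem 1 is the explicit case.

## 10. Polynomial families from conjugate points

We prove Theorem 2. The letters $V,H,\Delta,\delta,\lambda,z$ now have the general meaning below. Constants $C_1,C_2,\dots$ are positive integers depending only on the $F_j$ (and on the choices made once for $Z$), never on the point to be covered.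

**Step I: notation for the points.** This step fixes integral coordinates that respect the Galois action. For each Galois orbit in $Z$ choose a point of it, let $L_i$ be its field of definition, and scale its coordinate vector to $q_i\in\mathcal O_{L_i}^{r+1}$ with one coordinate equal to a nonzero rational integer $b_i$: make one coordinate $1$, then multiply by an integer. The entries of $q_i$ generate $L_i$. Two conjugates $\sigma(q_i),\sigma'(q_i)$, for embeddings $\sigma,\sigma':L_i\hookrightarrow\overline{\mathbb Q}$, have the same coordinate $b_i$, so if they represent the same point they are equal and $\sigma=\sigma'$. Hence the vectors $q=\sigma(q_i)$ represent the points of the orbit, each once. From now on a point of $Z$ is identified with this vector $q$. Let $k$ be a Galois number field containing all conjugates of all $L_i$, where $L_i\subset k$.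

For $\delta_i\in\mathcal O_{L_i}$ and $q=\sigma(q_i)$ write $\delta_q=\sigma(\delta_i)$, similarly $\lambda_q$, and put
$$\Delta=\prod_{q\in Z}\delta_q=\prod_iN_{L_i/\mathbb Q}(\delta_i),\qquad \frac{\Delta}{\delta_q}=\prod_{q'\neq q}\delta_{q'} .$$

**Step II: the polynomial vector $V$.** This step is the analogue of (3). Write $\delta_i,\lambda_i\in\mathcal O_{L_i}$ in $\mathbb Z$-bases; the coordinates are independent integer variables. So $\delta_i$ is now a linear form with coefficients in $\mathcal O_{L_i}$, and embeddings act on coefficients. Let $z=(z_0,\dots,z_r)$ be further variables and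
$$V=\sum_i\mathrm{Tr}_{L_i/\mathbb Q}\Bigl(\frac{\Delta}{\delta_i}\lambda_iq_i\Bigr)+\Delta z=\sum_{q\in Z}\frac{\Delta}{\delta_q}\lambda_qq+\Delta z .\tag{16}$$
The polynomial $\Delta/\delta_i$ has coefficients in $\mathcal O_k$ and is fixed by $\mathrm{Gal}(k/L_i)$, which permutes the points $q\ne q_i$. So its coefficients are in $\mathcal O_k\cap L_i=\mathcal O_{L_i}$. Taking traces, $V$ is a vector of polynomials with integer coefficients.

**Step III: $\Delta$ divides $F(V)$.** This step is the analogue of Lemma 1. Fix $q$. In (16) every term except the one for $q$ contains the factor $\delta_q$, so $V=\alpha q+\delta_q\beta$ with $\alpha$ and the entries of $\beta$ polynomials over $\mathcal O_k$. Hence $F_j(V)\equiv F_j(\alpha q)=\alpha^\kappa F_j(q)=0$ modulo $\delta_q$. The linear forms $\delta_q$ are pairwise non-proportional. For different orbits they involve different variables. For $q=\sigma(q_i)$ and $q'=\sigma'(q_i)$, proportionality would mean $\sigma=c\,\sigma'$ on a $\mathbb Z$-basis of $\mathcal O_{L_i}$, hence on all of $L_i$; evaluating at $1$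 gives $c=1$, so $\sigma=\sigma'$. Nonzero linear forms are prime in the UFD of polynomials over $k$, so $\Delta\mid F_j(V)$ over $k$. Both polynomials have rational coefficients, so the quotient does too. Finally $\Delta$ is a primitive integer polynomial, since it takes the value $1$ when all $\delta_i=1$. By Gauss's lemma,
$$F(V)=\Delta H,\qquad H \text{ with integer coefficients.}\tag{17}$$

**Step IV: values of $mH$ lie in $X_S$.** This step gives the containment. At a parameter point with $\Delta\neq0$, either $F(V)=0$ and $H=0$, or $F(V)\ne0$, which means that $V$ is nonzero and represents a point outside $Z$, and then $H=F(V)/\Delta$ represents a point of $S$. So $H$ lies on the affine cone over $S$ on the dense set $\Delta\ne0$. The cone is closed, so $H$ lies on it everywhere. The cone is stable under scaling. Hence $mH\in X_S$ for all integer arguments, with $m$ one more variable.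

**Step V: points coming from the exceptional divisor.** This step disposes of the points that are not of the form $F(v)$. A rational point of $\mathrm{Bl}_Z\mathbb P^r$ on the exceptional divisor lies over a point $q\in Z$, which is then rational, and it is a rational tangent direction at $q$. By the description in Section 9, the images of these points are the rational points of the projectivization of the linear space
$$\Bigl\{\Bigl(\sum_lt_l\,\partial_lF_j(q)\Bigr)_j:\ t\in\mathbb Q^{r+1}\Bigr\}.$$
This projective linear space lies in $S$. The integer points of the linear space form a lattice, which has a $\mathbb Z$-basis, so they are one polynomial family of linear forms contained in $X_S$. There are finitely many $q$. The vector $0\in X_S$ is a value of $mH$, with $m=0$. By the surjectivity hypothesis, it remains to treat the $a\in X_S$ of the form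
$$a=ka_0,\qquad F(v)=\pm fa_0,\tag{18}$$
with $k\in\mathbb Z$ nonzero (the letter is used for this integer only in combination with $a_0$), $a_0$ primitive, $v\in\mathbb Z^{r+1}$ primitive and not representing a point of $Z$, and $f\ge1$. We must show that a bounded multiple of $a$ is a value of $mH$.

## 11. Bounding the denominators through ideals

Fix $a,a_0,v,f$ as in (18).

**Step VI: the choice of $\delta_i$.** This step chooses $\delta_i$ so that $v$ is, up to a constant, congruent to a multiple of $q_i$ modulo $\delta_i$. Let $\mathfrak d_i\subset\mathcal O_{L_i}$ be the ideal generated by the $2\times2$ minors of $(v,q_i)$. It is nonzero, because $v$ is not proportional to $q_i$. Fix once and for all a finite set of nonzero integral ideals representing all ideal classes of each $L_i$, which is possible by finiteness of class numbers. Choose $\mathfrak c_i$ in this set with $\mathfrak d_i\mathfrak c_i=(\delta_i)$ principal. Let $C$ be a positive integer lying in all the ideals of the fixed set.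

Let $j$ be the index with $q_{i,j}=b_i$. The $l$-th entry of $b_iv-v_jq_i$ is $q_{i,j}v_l-v_jq_{i,l}\in\mathfrak d_i$, and $C\mathfrak d_i\subset\mathfrak c_i\mathfrak d_i=(\delta_i)$. So $Cb_iv-Cv_jq_i\in\delta_i\mathcal O_{L_i}^{r+1}$. Multiplying by suitable integers, we get for $C_1=C\prod_i|b_i|$
$$C_1v=\mu_iq_i+\delta_i\beta_i,\qquad\mu_i\in\mathcal O_{L_i},\ \beta_i\in\mathcal O_{L_i}^{r+1}.\tag{19}$$

**Step VII: the $\delta_q$ are nearly coprime.** This step replaces the coprimality of the $e_i$. For $q=\sigma(q_i)$ let $\mathfrak d_q\subset\mathcal O_k$ be generated by the minors of $(v,q)$, that is, by $\sigma(\mathfrak d_i)$, and let $\mathfrak c_q=\sigma(\mathfrak c_i)\mathcal O_k$. Then $(\delta_q)=\mathfrak d_q\mathfrak c_q$. Let $q\neq q'$. Modulo $\mathfrak d_q+\mathfrak d_{q'}$ we have $v_lq_m\equiv v_mq_l$ and $v_sq'_n\equiv v_nq'_s$ for all indices, so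
$$v_lv_s(q_mq'_n-q_nq'_m)=(v_lq_m)(v_sq'_n)-(v_lq_n)(v_sq'_m)\equiv v_mv_nq_lq'_s-v_nv_mq_lq'_s=0 .$$
As $v$ is primitive, the products $v_lv_s$ generate the unit ideal. So all minors of $(q,q')$ lie in $\mathfrak d_q+\mathfrak d_{q'}$. They depend only on $Z$ and are not all zero, so a fixed positive integer, for example the absolute norm of a nonzero one, lies in $\mathfrak d_q+\mathfrak d_{q'}$. Moreover
$$(\delta_q)+(\delta_{q'})=\mathfrak d_q\mathfrak c_q+\mathfrak d_{q'}\mathfrak c_{q'}\supset\mathfrak c_q\mathfrak c_{q'}(\mathfrak d_q+\mathfrak d_{q'}),$$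
and $C^2\in\mathfrak c_q\mathfrak c_{q'}$. So there is $C_2$ with
$$C_2\in(\delta_q)+(\delta_{q'})\subset\mathcal O_k\qquad\text{for all }q\ne q'\text{ in }Z.\tag{20}$$

**Step VIII: $f\mid C_3\Delta$.** This step replaces Lemma 5: up to a constant, all the content $f$ is accounted for by $\Delta$. Let $I_q\subset k[v_0,\dots,v_r]$ be generated by the linear forms $v_lq_m-v_mq_l$, where the $v_l$ are variables for the moment. Let $\pi$ be a product $\prod_q\ell_q$ of such forms, one for each $q$. We claim that for some $K$, $v_l^K\pi\in(F_0,\dots,F_n)$ for all $l$ and all such $\pi$. Put $v_l=1$. If $q_l\ne0$, then $I_q$ becomes the maximal ideal of the point $q$ of this affine chart. If $q_l=0$, then some $q_m\neq0$ and $v_lq_m-v_mq_l$ becomes the unit $q_m$, so $I_q$ becomes the unit ideal. A product of distinct maximal ideals is their intersection, so $\prod_qI_q$ becomes the ideal of the reduced set of points of $Z$ in the chart. By hypothesis, so does $(F_0,\dots,F_n)$. Hence $\pi|_{v_l=1}$ is a combination of the $F_j|_{v_l=1}$, and homogenizing gives $v_l^K\pi\in(F_0,\dots,F_n)$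 for some $K$. There are finitely many $l$ and $\pi$, so one $K$ serves all.

Clearing denominators, there is $C_3$ such that each $C_3v_l^K\pi$ is a combination of the $F_j$ with coefficients in $\mathcal O_k[v_0,\dots,v_r]$. Now let $v$ be our integer vector again. Since $F_j(v)\in f\mathbb Z$ by (18),
$$C_3v_l^K\prod_q\ell_q(v)\in f\mathcal O_k\quad\text{for all }l\text{ and all choices of the }\ell_q .$$
The integers $v_l^K$ generate the unit ideal, since $v$ is primitive, and the products $\prod_q\ell_q(v)$ generate $\prod_q\mathfrak d_q$. Hence $C_3\prod_q\mathfrak d_q\subset f\mathcal O_k$. As $\delta_q\in\mathfrak d_q$, we have $\Delta\in\prod_q\mathfrak d_q$. So $C_3\Delta\in f\mathcal O_k\cap\mathbb Z=f\mathbb Z$, since $\Delta$ is an integer.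

**Step IX: $Nv$ is a value of $V$ for a constant $N$.** This step replaces the choice of $\lambda_i$ and $z_i$ in Proposition 7.

*The $\lambda_i$.* Multiplying the relations (20) for $q_i$ and each $q\neq q_i$, and multiplying once more by $C_2$, we get
$$C_4:=C_2^{|Z|}\in\Bigl(\delta_i,\ \frac{\Delta}{\delta_i}\Bigr)\mathcal O_k .$$
For any nonzero ideal $\mathfrak a$ of $\mathcal O_{L_i}$ we have $\mathfrak a\mathcal O_k\cap L_i=\mathfrak a$: if $x$ lies in the left side, then $x\mathfrak a^{-1}\subset\mathcal O_k\cap L_i=\mathcal O_{L_i}$, so $x\in\mathfrak a$. Hence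
$$C_4=\delta_i\eta_i+\frac{\Delta}{\delta_i}\kappa_i,\qquad\eta_i,\kappa_i\in\mathcal O_{L_i}.$$
Put $\lambda_i=\kappa_i\mu_i$ and $V_0=\sum_i\mathrm{Tr}_{L_i/\mathbb Q}\bigl(\frac{\Delta}{\delta_i}\lambda_iq_i\bigr)\in\mathbb Z^{r+1}$. Modulo $\delta_q\mathcal O_k$, where $q=\sigma(q_i)$, only the term of $q$ survives, and by (19)
$$V_0\equiv\sigma\Bigl(\frac{\Delta}{\delta_i}\kappa_i\mu_iq_i\Bigr)=\sigma\bigl((C_4-\delta_i\eta_i)\mu_iq_i\bigr)\equiv C_4\,\sigma(\mu_iq_i)\equiv C_4C_1v .$$
So the integer vector $y=C_1C_4v-V_0$ has its entries in $\bigcap_q\delta_q\mathcal O_k$.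

*The vector $z$.* We pass from the intersection to the product. If $y'\in(\alpha)\cap(\beta)$ and $C'\in(\alpha)+(\beta)$, write $C'=\alpha s+\beta t$. Then $C'y'=\alpha sy'+\beta ty'\in(\alpha\beta)$, because $y'\in(\beta)$ in the first term and $y'\in(\alpha)$ in the second. Order the points of $Z$ as $q^{(1)},q^{(2)},\dots$. Multiplying $j$ relations (20) gives $C_2^j\in(\delta_{q^{(1)}}\cdots\delta_{q^{(j)}})+(\delta_{q^{(j+1)}})$. By induction on $j$, a fixed power of $C_2$ times $y$ has its entries in $(\delta_{q^{(1)}}\cdots\delta_{q^{(j+1)}})$. At the end there is $C_5$, a power of $C_2$ with exponent depending only on $|Z|$, with $C_5y=\Delta z$ and $z\in\mathcal O_k^{r+1}$. As $\Delta\ne0$ and $y$ are rational, $z\in(\mathcal O_k\cap\mathbb Q)^{r+1}=\mathbb Z^{r+1}$. Since $V$ is linear in $(\lambda,z)$ for fixed $\delta$,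
$$Nv=C_5V_0+\Delta z=V(\delta,\,C_5\lambda,\,z),\qquad N=C_1C_4C_5 .$$

**Step X: end of the proof of Theorem 2.** This step reads off the bounded multiple. At the parameters of Step IX, by (17) and (18),
$$H=\frac{F(Nv)}{\Delta}=\frac{N^\kappa F(v)}{\Delta}=n_0a_0,\qquad n_0=\pm\frac{N^\kappa f}{\Delta}\neq0 .$$
The number $n_0$ is an integer, since $H$ is integral and $a_0$ is primitive. By Step VIII,
$$\frac{N^\kappa C_3}{n_0}=\pm\frac{C_3\Delta}{f}\in\mathbb Z .$$
So $N^\kappa C_3\,a=\bigl(\tfrac{N^\kappa C_3}{n_0}\,k\bigr)H$ is a value of $mH$. The modulus $M=N^\kappa C_3$ depends only on the $F_j$.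

By Step IV, all values of $mH$ lie in $X_S$, and $X_S$ contains $y/M$ whenever it contains $y$ and $M\mid y$. So Lemma 2, applied to $mH$ and $M$, gives finitely many polynomial families contained in $X_S$ and containing every $a$ as in (18), and also $0$. Together with the finitely many linear families of Step V they cover $X_S$. $\square$

## 12. Smooth cubic surfaces with six skew conjugate lines

*Proof of the Corollary.* The task is to write $S$ as a blow-up to which Theorem 2 applies. If $S(\mathbb Q)=\emptyset$, the solution set is $\{0\}$, a constant family. Otherwise we use the following standard facts, for which see Manin, *Cubic Forms*. The six lines can be contracted over $\mathbb Q$, because they form a Galois-stable set of pairwise skew lines. The result is a form of $\mathbb P^2$, and it has a rational point, the image of a rational point of $S$. By Châtelet's theorem it is $\mathbb P^2_{\mathbb Q}$. So $S=\mathrm{Bl}_Z\mathbb P^2$ with $Z$ a Galois-stable set of six points.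

The embedding of $S$ in $\mathbb P^3$ is given by $-K_S$, and $H^0(S,-K_S)=H^0(\mathbb P^2,I_Z(3))$. So the coordinates $x_i$ correspond to a basis $F_1,\dots,F_4$ of the space of cubic forms vanishing on $Z$, and after a common scaling the $F_i$ have integer coefficients. We check that their common zero scheme is $Z$ with its reduced structure. As $-K_S$ is globally generated, the $F_i$ have no common zero off $Z$. Let $q\in Z$, and let $J_q$ be the local ideal generated by the $F_i$ at $q$. On the exceptional line over $q$, the sections of $-K_S$ given by the $F_i$ are their linear parts at $q$. These have no common zero on this $\mathbb P^1$, so they span the two-dimensional space $\mathfrak m_q/\mathfrak m_q^2$. Hence $J_q+\mathfrak m_q^2=\mathfrak m_q$, and $J_q=\mathfrak m_q$ by Nakayama's lemma.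

So Theorem 2 applies with $r=2$, $\kappa=3$. The induced morphism is the closed immersion $S\to\mathbb P^3$, and so it is surjective onto the rational points of its image. The integer points of the cone over $S$ are the integer solutions of $f=0$. $\square$
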